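
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{Bounded harmonic functions that decay faster than\\ the distance to the boundary}


\begin{abstract}
Let $h$ be a bounded harmonic function on the upper half plane, not identically zero. It was conjectured that $\limsup_{y\downarrow0}|h(x,y)|/y>0$ for almost every $x\in\mathbf R$. We disprove this: there are such $h$, even with boundary values of any modulus of continuity weaker than Lipschitz, for which $h(x,y)/y\to0$ at all $x$ outside a set of arbitrarily small measure. We also show how sharp the failure is. The set of $x$ at which $h(x,y)/y\to0$ never has full measure, and it is always of first Baire category. The conjecture is true when $y^{-1}$ is replaced by $y^{-1-\theta}$ with any $\theta>0$, and it is true for boundary values of bounded variation.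
\end{abstract}

\section{The question and the results}

\subsection{The conjecture}

Let $\mathbf U=\{(x,y)\in\mathbf R^2:y>0\}$, and write $|A|$ for the Lebesgue measure of $A\subset\mathbf R$. The following conjecture is stated in \cite{APU}.

\begin{conjecture}
Suppose that $h:\mathbf U\to\mathbf R$ is a bounded harmonic function and that $h$ is not identically zero. Then
\begin{equation}\label{conj}
\limsup_{y\downarrow0}|h(x,y)|\,y^{-1}>0
\end{equation}
for almost every $x\in\mathbf R$.
\end{conjecture}

For $f\in L^\infty(\mathbf R)$ let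
\[
P[f](x,y)=\frac1\pi\int_{\mathbf R}\frac{y\,f(t)}{(x-t)^2+y^2}\,dt .
\]
By Fatou's theorem the bounded harmonic functions on $\mathbf U$ are exactly the functions $h=P[f]$ with $f\in L^\infty(\mathbf R)$; moreover $|P[f]|\le\|f\|_\infty$, and $P[f]$ has nontangential limit $f(x)$ at almost every $x$. (A function has nontangential limit $\ell$ at $x_0$ if, for every $A>0$, it tends to $\ell$ as $(x,y)\to(x_0,0)$ within $|x-x_0|\le Ay$.) Put
\[
Z_h=\Big\{x\in\mathbf R:\lim_{y\downarrow0}\frac{h(x,y)}y=0\Big\}.
\]
This is a Borel set, since by continuity the limit may be taken along rational $y$, and \eqref{conj} fails at $x$ exactly when $x\in Z_h$. The conjecture says that $|Z_h|=0$ unless $h\equiv0$.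

Let $h\not\equiv0$. Where $h(x,y)\to f(x)\ne0$, the quotient $h(x,y)/y$ is unbounded and \eqref{conj} holds. So, up to null sets, only the zero set of $f$ matters, and there $h/y$ measures the normal derivative. Suppose first that $f=0$ on an open interval $J$. By Schwarz reflection $h$ extends harmonically across $J$, with $h=0$ on $J$, and for $x\in J$
\begin{equation}\label{normal}
\lim_{y\downarrow0}\frac{h(x,y)}y=h_y(x,0)=\frac1\pi\int\frac{f(t)}{(x-t)^2}\,dt .
\end{equation}
For example, if $f=1_{(0,1)}$ this limit is positive at every $x\notin[0,1]$. In general it is a real-analytic function of $x\in J$. If its zeros accumulated in $J$ it would vanish on $J$, and then $h$ and $h_y$ would both vanish on $J$, so that $h\equiv0$. Hence $Z_h\cap J$ is discrete in $J$. The same reasoning suggests the conjecture in general: on $Z_h$ both Cauchy data of $h$ vanish, and a theorem of Lusin and Privalov (recalled in Section~\ref{sec:sharp}) says that a holomorphic function that is not identically zero cannot have nontangential boundary values zero on a set of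 positive measure. For boundary values of bounded variation this argument can be made into a proof (Theorem~\ref{thm:sharp}(4)). In general there is a gap: at points of $Z_h$ we know $h$ on one vertical line only, and the gradient of $h$ need not have boundary values. The gap cannot be closed.

\begin{theorem}\label{thm:counter}
Let $0<\delta<1$, and let $\omega:(0,\infty)\to(0,\infty)$ be nondecreasing with $\omega(t)/t\to\infty$ as $t\downarrow0$. There exist a bounded harmonic function $h=P[f]\not\equiv0$, with $f$ continuous and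
\[
|f(x)-f(x')|\le\omega(|x-x'|)\qquad(x\ne x'),
\]
and a closed set $E\subset\mathbf R$ with $|\mathbf R\setminus E|<\delta$, such that $h(x,y)/y\to0$ as $y\downarrow0$ for every $x\in E$, uniformly on $E\cap[-j,j]$ for each $j$.
\end{theorem}

In particular $Z_h\supset E$ has positive measure, and the conjecture is false. The next theorem describes how far the failure can go.

\begin{theorem}\label{thm:sharp}
Let $h=P[f]$ be bounded and harmonic on $\mathbf U$, $h\not\equiv0$.
\begin{enumerate}
\item[(1)] $|\mathbf R\setminus Z_h|>0$.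
\item[(2)] $Z_h$ is of first Baire category.
\item[(3)] For almost every $x$, $\ \limsup_{y\downarrow0}|h(x,y)|\,y^{-1-\theta}=\infty$ for every $\theta>0$.
\item[(4)] If $f$ has bounded variation on a bounded open interval $J$ (for example, if $f$ is Lipschitz on $J$), then $|Z_h\cap J|=0$.
\end{enumerate}
\end{theorem}

By (1), ``$<\delta$'' in Theorem~\ref{thm:counter} cannot be improved to ``$=0$''. By (3), the conjecture becomes true when $y^{-1}$ is replaced by $y^{-1-\theta}$. By (4), it holds for Lipschitz boundary values, whereas by Theorem~\ref{thm:counter} it fails for every modulus of continuity weaker than Lipschitz.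

\subsection{Plan, and two facts used throughout}

The counterexample is a sum of corrections. Start with a bump $f_0$. Away from its support $P[f_0]$ behaves like $s(x)y$ near $\mathbf R$, with $s$ given by \eqref{normal}. We add boundary values that are tiny, oscillate at a tiny scale $L$, and live on a small proportion of a bounded interval, chosen so that on the rest of that interval the field $s(x)y$ is almost canceled at heights $y\le L$. Repeating this with smaller and smaller $L$, on longer and longer intervals, drives the normal derivative to zero. Section~\ref{sec:block} does it in the simplest case, where the field to be canceled is $y$ itself. Section~\ref{sec:mod} passes to $s(x)y$, and Section~\ref{sec:constr} iterates. Section~\ref{sec:sharp} proves Theorem~\ref{thm:sharp}.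

\emph{Gradient estimate.} If $u$ is harmonic and $|u|\le M$ on a disc of radius $r$ about $z$, then $|\nabla u(z)|\le 2M/r$. Indeed, for $r'<r$ each directional derivative of $u$ at $z$ equals its mean over the disc of radius $r'$ about $z$. By the divergence theorem this mean is at most $(\pi r'^2)^{-1}\cdot2\pi r'\cdot M=2M/r'$ in absolute value; let $r'\uparrow r$.

\emph{The complex gradient.} If $h$ is harmonic on $\mathbf U$, then $F=h_x-ih_y$ is holomorphic and $|F|=|\nabla h|$. If $F\equiv0$ then $h$ is constant; if also $h(x,y)\to0$ as $y\downarrow0$ for some $x$, then $h\equiv0$.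

\section{The model: canceling the field $y$}\label{sec:block}

Suppose the field near $\mathbf R$ is $y$. We look for a bounded harmonic function $Q$, $1$-periodic in $x$, whose boundary values vanish except close to the integers, and for which $Q\approx-y$ near $\mathbf R$ away from the integers. The simplest attempt is a multiple of the Poisson integral of unit masses at the integers,
\[
\operatorname{Re}\frac{1+\zeta}{1-\zeta}=\frac{\sinh2\pi y}{\cosh2\pi y-\cos2\pi x},\qquad\zeta=e^{2\pi i(x+iy)} .
\]
Its normal derivative at $(x,0)$ is $\pi/\sin^2\pi x$, which is far from constant; a multiple of it cancels $y$ to first order only at one chosen pair of points $\pm x$ modulo $1$. We need to be right on almost the whole period. We also need a bound at \emph{all} heights: a later correction must not spoil what an earlier one achieved at larger $y$. The following lemma provides both.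

\begin{lemma}\label{lem:block}
Let $a\in(0,\frac14)$ and $\eta\in(0,1)$. There is a real $1$-periodic $q\in C^\infty(\mathbf R)$ with $q(x)=0$ whenever $\operatorname{dist}(x,\mathbf Z)\ge a/2$, such that $Q=P[q]$ satisfies, whenever $\operatorname{dist}(x,\mathbf Z)\ge a$,
\begin{enumerate}
\item[(i)] $|Q(x,y)|\le2y$ for all $y>0$;
\item[(ii)] $|Q(x,y)+y|\le\eta y$ for $0<y\le1$.
\end{enumerate}
\end{lemma}

Here is what the lemma does for the field $y$. Rescale: $P[Lq(\cdot/L)](x,y)=L\,Q(x/L,y/L)$. Adding the boundary values $Lq(\cdot/L)$, which are of size $O(L)$ and live on a proportion at most $a$ of the line, changes $y$ into $y+LQ(x/L,y/L)$. For $\operatorname{dist}(x,L\mathbf Z)\ge aL$ this is at most $\eta y$ in absolute value when $y\le L$, and at most $3y$ at every height. The normal derivative has dropped from $1$ to at most $\eta$ in absolute value. If the new field is corrected in turn at a much finer scale, the price at intermediate heights is then only of order $\eta y$. This is the whole construction in miniature.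

\smallskip
\emph{Idea of the proof.} In the variable $\zeta=e^{2\pi iz}$, $z=x+iy$, the field $-y$ is $\frac1{2\pi}\log|\zeta|$: up to sign and a constant factor, it is Green's function of the unit disc with pole at $0$. It is unbounded because of the pole. We first move the pole from $0$ to a small $\varepsilon>0$. This hardly changes the function near the unit circle, and it makes the function bounded away from the positive ray. Then, by Runge's theorem, we move the singularity from $\varepsilon$ along the positive ray to the boundary point $1$, which corresponds to $z\in\mathbf Z$. Finally we smooth.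

\begin{proof}
Note that $|\zeta|=e^{-2\pi y}$, and that for $0<b\le\frac12$ the condition $\operatorname{dist}(x,\mathbf Z)\ge b$ says $|\arg\zeta|\ge2\pi b$, with $\arg\zeta\in(-\pi,\pi]$.

\smallskip
\textbf{Step 1: from $0$ to $\varepsilon$.} Let
\[
r_0=\min\big(e^{-2\pi},(\tfrac12\sin\pi a)^2\big),\qquad \varepsilon=\tfrac18\eta r_0,\qquad B(\zeta)=\frac{\zeta-\varepsilon}{1-\varepsilon\zeta},\qquad \hat T=\frac1{2\pi}\log|B|,
\]
and $T(z)=\hat T(e^{2\pi iz})$. The function $\hat T$ is harmonic on the Riemann sphere $\hat{\mathbf C}$ except at $\varepsilon$ and $1/\varepsilon$, so $T$ is harmonic on $\mathbf C$ except at certain points with $x\in\mathbf Z$. It satisfies $\hat T(1/\bar\zeta)=-\hat T(\zeta)$, that is, $T(x,-y)=-T(x,y)$; in particular $T=0$ on $\mathbf R$. We claim that, for $\operatorname{dist}(x,\mathbf Z)\ge a/2$,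
\begin{equation}\label{T}
|T(x,y)|\le\tfrac32y\quad(y>0),\qquad |T(x,y)+y|\le\tfrac\eta2y\quad(0<y\le1).
\end{equation}

\emph{Near the unit circle.} For $r_0\le|\zeta|\le1$,
\[
\frac{\zeta B'(\zeta)}{B(\zeta)}=\frac{\zeta}{\zeta-\varepsilon}+\frac{\varepsilon\zeta}{1-\varepsilon\zeta}=1+\frac{\varepsilon}{\zeta-\varepsilon}+\frac{\varepsilon\zeta}{1-\varepsilon\zeta},
\]
and, since $\varepsilon=\frac18\eta r_0\le\frac18\eta$, the last two terms are at most $\frac{\varepsilon}{r_0-\varepsilon}\le\frac\eta7$ and $\frac\varepsilon{1-\varepsilon}\le\frac\eta7$ in absolute value. As $r\,\partial_r\log|B(re^{i\phi})|=\operatorname{Re}(\zeta B'/B)$ at $\zeta=re^{i\phi}$, integrating against $dr/r$ from $|\zeta|$ to $1$, where $\log|B|=0$, gives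
\[
\big|\log|B(\zeta)|-\log|\zeta|\big|\le\tfrac\eta2\log\tfrac1{|\zeta|}\qquad(r_0\le|\zeta|\le1).
\]
After division by $2\pi$ this is $|T+y|\le\frac\eta2y$. It covers all $0<y\le1$ because $r_0\le e^{-2\pi}$, and it gives $|T|\le\frac32y$ as long as $|\zeta|\ge r_0$.

\emph{Near the center.} Let $0<|\zeta|<r_0$ and $|\arg\zeta|\ge\pi a$. The distance from $\zeta$ to the positive ray is at least $|\zeta|\sin\pi a$, so $|\zeta-\varepsilon|\ge|\zeta|\sin\pi a$; also $|1-\varepsilon\zeta|\le2$, and $|B|<1$ in the unit disc. Hence
\[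
0\le\log\frac1{|B(\zeta)|}\le\log\frac1{|\zeta|}+\log\frac2{\sin\pi a}\le\frac32\log\frac1{|\zeta|},
\]
because $\log\frac1{|\zeta|}\ge\log\frac1{r_0}\ge2\log\frac2{\sin\pi a}$. This proves \eqref{T}.

\smallskip
\textbf{Step 2: from $\varepsilon$ to $1$.} The function $T$ has logarithmic poles inside $\mathbf U$ and is not yet a Poisson integral. On the simply connected domain $\hat{\mathbf C}\setminus[\varepsilon,1/\varepsilon]$ the function $B$ is holomorphic without zeros, so $\hat T=\operatorname{Re}G$ with $G=\frac1{2\pi}\log B$ holomorphic there. Let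
\[
K=\{0,\infty\}\cup\{\zeta:|\arg\zeta|\ge\pi a/2\},
\]
which corresponds to $\operatorname{dist}(x,\mathbf Z)\ge a/4$. It is a compact subset of $\hat{\mathbf C}\setminus[\varepsilon,1/\varepsilon]$, invariant under $\zeta\mapsto1/\bar\zeta$, and its complement is an open sector, connected and containing $1$. The map $\zeta\mapsto1/(\zeta-1)$ carries $K$ to a compact subset of $\mathbf C$ with connected complement. Runge's theorem (a function holomorphic near such a set is a uniform limit on it of polynomials) therefore gives a polynomial $p$ such that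
\[
|G-R|\le\kappa:=\frac{a\eta}{16}\ \text{ on }K,\qquad R(\zeta)=p\Big(\frac1{\zeta-1}\Big).
\]
To have zero boundary values we antisymmetrize:
\[
\hat Q_0(\zeta)=\tfrac12\big(\operatorname{Re}R(\zeta)-\operatorname{Re}R(1/\bar\zeta)\big),\qquad Q_0(z)=\hat Q_0(e^{2\pi iz}).
\]
Then $Q_0$ is harmonic on $\mathbf C\setminus\mathbf Z$, $1$-periodic in $x$, odd in $y$, and zero on $\mathbf R\setminus\mathbf Z$. Since $K$ is invariant and $\hat T(1/\bar\zeta)=-\hat T(\zeta)$, also $|\hat Q_0-\hat T|\le\kappa$ on $K$.

A uniform error $\kappa$ is not yet an error proportional to $y$; vanishing on $\mathbf R$ makes it so. Let $D=Q_0-T$. It is harmonic off the lines $x\in\mathbf Z$, and $|D|\le\kappa$ where $\operatorname{dist}(x,\mathbf Z)\ge a/4$. If $\operatorname{dist}(x,\mathbf Z)\ge a/2$, the gradient estimate on discs of radius $a/4$ gives $|\nabla D|\le8\kappa/a=\eta/2$ on the whole vertical line through $x$, and $D(x,0)=0$. So $|D(x,y)|\le\frac\eta2y$ for $y>0$, and \eqref{T} yields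
\begin{equation}\label{Q0}
|Q_0(x,y)|\le2y\quad(y>0),\qquad |Q_0(x,y)+y|\le\eta y\quad(0<y\le1)
\end{equation}
whenever $\operatorname{dist}(x,\mathbf Z)\ge a/2$.

\smallskip
\textbf{Step 3: smoothing.} The function $Q_0$ is in general singular at the integers. Let $0\le\rho\in C_c^\infty(-\frac a4,\frac a4)$, $\int\rho=1$, and
\[
Q(x,y)=\int Q_0(x-s,y)\rho(s)\,ds\qquad(y>0).
\]
If $\operatorname{dist}(x,\mathbf Z)\ge a$ then $\operatorname{dist}(x-s,\mathbf Z)\ge a/2$ for $s\in\operatorname{supp}\rho$, so (i) and (ii) follow from \eqref{Q0}. It remains to see that $Q$ is the Poisson integral of a smooth function. Let $\bar p$ be the polynomial with conjugated coefficients. Then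
\[
\operatorname{Re}R(1/\bar\zeta)=\operatorname{Re}\overline{R(1/\bar\zeta)}=\operatorname{Re}\bar p\Big(\frac1{1/\zeta-1}\Big)=\operatorname{Re}\bar p\Big(-1-\frac1{\zeta-1}\Big),
\]
so $\hat Q_0$ is the real part of a polynomial in $1/(\zeta-1)$. For $|\zeta|<1$ the Taylor coefficients of $(1-\zeta)^{-j}$ grow polynomially. Hence $Q_0=\operatorname{Re}\sum_{n\ge0}c_ne^{2\pi inz}$ on $\mathbf U$ with $|c_n|\le C(1+n)^M$, and
\[
Q=\operatorname{Re}\sum_{n\ge0}c_n\hat\rho(n)e^{2\pi inz},\qquad\hat\rho(n)=\int\rho(s)e^{-2\pi ins}\,ds .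
\]
Since $\hat\rho(n)$ decays faster than any power of $n$, $Q$ extends to a bounded $C^\infty$ function on $\overline{\mathbf U}$. With $q=Q(\cdot,0)$ we have $Q=P[q]$. If $\operatorname{dist}(x,\mathbf Z)\ge a/2$, then $\operatorname{dist}(x-s,\mathbf Z)$ exceeds $a/4$ for $s\in\operatorname{supp}\rho$ and the points $x-s$ fill a compact subset of $\mathbf R\setminus\mathbf Z$; so $Q_0(x-s,y)\to0$ as $y\downarrow0$ uniformly in such $s$, and $q(x)=0$.
\end{proof}

\section{Canceling a variable field}\label{sec:mod}

To cancel $m(x)y$ with $m$ smooth, we multiply the boundary values $Lq(x/L)$ by $m(x)$. Since $m$ hardly varies at scale $L$, the result should be close to $m(x)$ times the model. The error has to be small compared with $y$ at \emph{every} height. This holds because $q(\cdot/L)$ vanishes near the points $x$ under consideration, so that the kernel $y/((x-t)^2+y^2)$ can be bounded by $y/(x-t)^2$.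

\begin{lemma}\label{lem:mod}
Let $a,\eta,q,Q$ be as in Lemma~\ref{lem:block}, let $m\in C_c^\infty(\mathbf R)$, $0<L<1$, $\varphi(x)=L\,m(x)\,q(x/L)$ and $w=P[\varphi]$. There is a constant $C=C(m,q,a)$, independent of $L$, such that, with $e(L)=CL(1+\log\frac1L)$, whenever $\operatorname{dist}(x,L\mathbf Z)\ge aL$,
\begin{align}
|w(x,y)|&\le\big(2|m(x)|+e(L)\big)y &&(y>0),\label{w1}\\
|w(x,y)+m(x)y|&\le\big(\eta|m(x)|+e(L)\big)y &&(0<y\le L).\label{w2}
\end{align}
\end{lemma}

\begin{proof}
Since $LQ(x/L,y/L)=P[Lq(\cdot/L)](x,y)$,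
\[
w(x,y)-m(x)LQ\Big(\frac xL,\frac yL\Big)=\frac y\pi\int\frac{(m(t)-m(x))\,L\,q(t/L)}{(x-t)^2+y^2}\,dt .
\]
If $q(t/L)\ne0$ then $\operatorname{dist}(t,L\mathbf Z)<aL/2$, hence $|t-x|>aL/2$. As $|m(t)-m(x)|\le\min(\|m'\|_\infty|t-x|,2\|m\|_\infty)$, splitting the integral at $|t-x|=1$ shows that the right side is in absolute value at most
\[
\frac{yL\|q\|_\infty}\pi\Big(2\|m'\|_\infty\int_{aL/2}^1\frac{dr}r+4\|m\|_\infty\int_1^\infty\frac{dr}{r^2}\Big)
=\frac{yL\|q\|_\infty}\pi\Big(2\|m'\|_\infty\log\frac2{aL}+4\|m\|_\infty\Big),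
\]
which is at most $e(L)y$ for suitable $C$. By Lemma~\ref{lem:block}, applied at the point $(x/L,y/L)$, we have $|LQ(x/L,y/L)|\le2y$ for $y>0$ and $|LQ(x/L,y/L)+y|\le\eta y$ for $0<y\le L$. The claims follow.
\end{proof}

\section{The construction}\label{sec:constr}

\subsection{One correction}

We formulate one step. Given boundary values $f$ supported in an open set $O$, we make the normal derivative small off a slightly larger open set $O'$, on a bounded interval. (On all of $\mathbf R$ this would require infinitely many small intervals of equal length, of infinite total measure.)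

\begin{lemma}\label{lem:step}
Let $\omega$ be as in Theorem~\ref{thm:counter}. Let $f\in C_c^\infty(\mathbf R)$, let $O\supset\operatorname{supp}f$ be open, $E=\mathbf R\setminus O$, $u=P[f]$, and
\[
s(x)=\frac1\pi\int\frac{f(t)}{(x-t)^2}\,dt\qquad(x\notin\operatorname{supp}f).
\]
Let $j\ge1$, $0<\tau<1$, $\alpha>0$ and $\kappa>0$. There are $\varphi\in C_c^\infty(\mathbf R)$, an open set $O'\supset O$ and $y'>0$ such that, with $E'=\mathbf R\setminus O'$ and $w=P[\varphi]$,
\begin{enumerate}
\item[(a)] $\operatorname{supp}(f+\varphi)\subset O'$ and $|O'\setminus O|\le\alpha$;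
\item[(b)] $\|\varphi\|_\infty\le\kappa$ and $|\varphi(x)-\varphi(x')|\le\kappa\,\omega(|x-x'|)$ for $x\ne x'$;
\item[(c)] $|u(x,y)+w(x,y)|\le\tau y$ for $x\in E'\cap[-j,j]$ and $0<y\le y'$;
\item[(d)] $|w(x,y)|\le(2|s(x)|+\tau)y$ for $x\in E'\cap[-j,j]$ and all $y>0$.
\end{enumerate}
\end{lemma}

\begin{proof}
\emph{The field to be canceled.} Let $N=\mathbf R\setminus\operatorname{supp}f\supset E$. Since $\operatorname{supp}f$ is compact and disjoint from the closed set $E$, there is $d>0$ such that $|x-t|\ge d$ for all $x\in E$, $t\in\operatorname{supp}f$. The function $s$ is smooth on $N$. Since $0\le r^{-2}-(r^2+y^2)^{-1}\le y^2r^{-4}$,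
\[
|u(x,y)-s(x)y|\le\tfrac1\pi\|f\|_1\,d^{-4}\,y^3\qquad(x\in E).
\]
So there is $\rho_0>0$ with $|u-sy|\le\frac\tau3y$ for $x\in E$ and $0<y\le\rho_0$.

\emph{The correction.} Let $S=\sup_{E\cap[-j,j]}|s|<\infty$ (with $S=0$ if the set is empty). Choose $\chi\in C_c^\infty(N\cap(-j-1,j+1))$ with $0\le\chi\le1$ and $\chi=1$ on the compact set $E\cap[-j,j]$, and put $m=\chi s\in C_c^\infty(\mathbf R)$. Let
\[
a=\min\Big(\frac18,\frac{\alpha}{2(2j+5)}\Big),\qquad\eta=\frac{\tau}{3(1+S)} .
\]
Take $q$ from Lemma~\ref{lem:block}, and $C$ and $e(L)$ from Lemma~\ref{lem:mod}. For $L\in(0,1)$, to be taken small, let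
\[
\varphi=L\,m\,q(\cdot/L),\qquad O'=O\cup\{x\in(-j-1,j+1):\operatorname{dist}(x,L\mathbf Z)<aL\}.
\]

(a) We have $\operatorname{supp}\varphi\subset\operatorname{supp}\chi\cap\{\operatorname{dist}(\cdot,L\mathbf Z)\le aL/2\}\subset O'$. At most $2(j+2)/L+1$ points of $L\mathbf Z$ are involved in the definition of $O'$, so
\[
|O'\setminus O|\le2aL\Big(\frac{2(j+2)}L+1\Big)\le2a(2j+5)\le\alpha .
\]

(b) There is $A$ independent of $L$ with $|\varphi|\le AL$ and $|\varphi'|=|Lm'q(\cdot/L)+m\,q'(\cdot/L)|\le A$. Hence $|\varphi(x)-\varphi(x')|\le2A\min(L,t)$ with $t=|x-x'|$, and, $\omega$ being nondecreasing,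
\[
\frac{\min(L,t)}{\omega(t)}\le\max\Big(\sup_{0<r\le L}\frac r{\omega(r)},\ \frac L{\omega(L)}\Big)\longrightarrow0\qquad(L\to0).
\]
So (b) holds if $L$ is small. We also take $L$ so small that $e(L)\le\tau/3$, and fix $L$.

(c), (d) Let $x\in E'\cap[-j,j]$. Then $x\in E$, so $m(x)=s(x)$ and $|s(x)|\le S$; and $\operatorname{dist}(x,L\mathbf Z)\ge aL$, so Lemma~\ref{lem:mod} applies. Inequality \eqref{w1} gives (d). With $y'=\min(L,\rho_0)$, \eqref{w2} gives for $0<y\le y'$
\[
|u+w|\le|u-sy|+|w+sy|\le\big(\tfrac\tau3+\eta S+\tfrac\tau3\big)y\le\tau y .\qedhere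
\]
\end{proof}

\begin{remark}
The derivative of $\varphi$ is bounded as $L\to0$ but in general not small, because of the term $m\,q'(\cdot/L)$. This is where $\omega(t)/t\to\infty$ is used: given this bound on the derivative, smallness of $\varphi$ in amplitude makes its modulus of continuity small relative to $\omega$, but not relative to $t$. By Theorem~\ref{thm:sharp}(4) the hypothesis cannot be dropped.
\end{remark}

\subsection{Iteration}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
For smooth compactly supported $f_0$ we have $|f_0(x)-f_0(x')|\le C\min(1,|x-x'|)$, and $\min(1,t)/\omega(t)$ is bounded: near $t=0$ since $t/\omega(t)\to0$, elsewhere since $\omega$ is nondecreasing. So, multiplying by a small constant, we can choose $0\le f_0\in C_c^\infty((0,\delta/2))$, $f_0\not\equiv0$, with $|f_0(x)-f_0(x')|\le\frac12\omega(|x-x'|)$ for $x\ne x'$. Put $O_0=(0,\delta/2)$, $y_0=1$, $u_0=P[f_0]$ and $2\beta=u_0(0,1)>0$.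

For $k\ge1$, given $f_{k-1}$, $O_{k-1}\supset\operatorname{supp}f_{k-1}$ and $y_{k-1}$, apply Lemma~\ref{lem:step} with $f=f_{k-1}$, $O=O_{k-1}$ and
\[
j=k,\qquad\tau=2^{-k},\qquad\alpha=2^{-k-2}\delta,\qquad\kappa=\min\big(4^{-k}\beta,\ 4^{-k}y_{k-1},\ 2^{-k-1}\big).
\]
Let $f_k=f_{k-1}+\varphi$, $O_k=O'$, $E_k=\mathbf R\setminus O_k$, $u_k=P[f_k]$ and $y_k=\min(y',y_{k-1}/2)$. Since $\operatorname{supp}f_k\subset O_k$, the induction continues. By (c) of the lemma,
\begin{equation}\label{small}
|u_k(x,y)|\le2^{-k}y\qquad(x\in E_k\cap[-k,k],\ 0<y\le y_k).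
\end{equation}

\emph{Between $y_k$ and $y_{k-1}$.} Inequality \eqref{small} says nothing there, and this is the range for which the bound at all heights was needed. Let $k\ge2$, $x\in E_k\cap[-(k-1),k-1]$ and $0<y\le y_{k-1}$. Since $E_k\subset E_{k-1}$, \eqref{small} for $k-1$ gives $|u_{k-1}(x,y)|\le2^{-(k-1)}y$ on this range. Dividing by $y$ and letting $y\downarrow0$ we get $|s(x)|\le2^{-(k-1)}$ for the function $s$ belonging to $f_{k-1}$. So part (d) of the lemma gives
\begin{equation}\label{between}
|u_k(x,y)|\le\big(2^{-(k-1)}+2\cdot2^{-(k-1)}+2^{-k}\big)y\le4\cdot2^{-(k-1)}y .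
\end{equation}

\emph{The limit.} By (b) of the lemma, $\|f_k-f_{k-1}\|_\infty\le4^{-k}\min(\beta,y_{k-1})$, so $f_k\to f$ uniformly, $f$ is bounded and continuous, and
\[
|f(x)-f(x')|\le\Big(\frac12+\sum_{k\ge1}2^{-k-1}\Big)\omega(|x-x'|)=\omega(|x-x'|)\qquad(x\ne x').
\]
Let $h=P[f]=\lim u_k$. Then $|h(0,1)-2\beta|\le\sum_{k\ge1}4^{-k}\beta=\beta/3$, so $h\not\equiv0$. The set $E=\bigcap_kE_k$ is closed and $|\mathbf R\setminus E|\le\frac\delta2+\sum_{k\ge1}2^{-k-2}\delta=\frac{3\delta}4<\delta$.

Let $j\ge1$, $x\in E\cap[-j,j]$ and $0<y\le y_j$. Since $y_k\downarrow0$, there is $k\ge j$ with $y_{k+1}<y\le y_k$. By \eqref{between} with $k+1$ in place of $k$, $|u_{k+1}(x,y)|\le4\cdot2^{-k}y$. The later corrections are too small to matter at height $y$: for $i\ge k+2$,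
\[
\|f_i-f_{i-1}\|_\infty\le4^{-i}y_{i-1}\le4^{-i}y_{k+1}\le4^{-i}y .
\]
Since $|h-u_{k+1}|\le\sum_{i\ge k+2}\|f_i-f_{i-1}\|_\infty$, it follows that
\[
|h(x,y)|\le\Big(4\cdot2^{-k}+\sum_{i\ge k+2}4^{-i}\Big)y\le5\cdot2^{-k}y .
\]
Here $k$ depends only on $y$, and $k\to\infty$ as $y\downarrow0$. So $h(x,y)/y\to0$, uniformly on $E\cap[-j,j]$.
\end{proof}

\section{How sharp the failure is}\label{sec:sharp}

We prove Theorem~\ref{thm:sharp}. Throughout, $h=P[f]\not\equiv0$ is bounded and $F=h_x-ih_y$. Parts (3) and (4) rest on the \emph{Lusin--Privalov uniqueness theorem}: a holomorphic function on $\mathbf U$ that has nontangential limit $0$ at every point of a set of positive measure vanishes identically.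

\subsection{Measure and category}

\begin{proof}[Proof of {\rm(1)}]
If $x\in Z_h$ then $h(x,y)\to0$ as $y\downarrow0$; so $f=0$ almost everywhere on $Z_h$. If $|\mathbf R\setminus Z_h|=0$, then $f=0$ almost everywhere and $h=P[f]\equiv0$, a contradiction.
\end{proof}

\begin{proof}[Proof of {\rm(2)}]
Let $E_n=\{x:|h(x,y)|\le y\text{ for }0<y\le1/n\}$. Each $E_n$ is closed, and $Z_h\subset\bigcup_nE_n$. If $Z_h$ were not of first category, some $Z_h\cap E_n$ would be dense in an open interval $J$, and then $J\subset E_n$, that is, $|h|\le y$ on $J\times(0,1/n]$. So $h$ tends to $0$ at $J$ and, by Schwarz reflection, extends harmonically across $J$ with $h=0$ on $J$. For $x\in Z_h\cap J$ we have $h_y(x,0)=\lim_{y\downarrow0}h(x,y)/y=0$; by density $h_y=0$ on $J$, and $h_x=0$ on $J$ as well. Hence the holomorphic function $F$, extended across $J$, vanishes on $J$, so $F\equiv0$ and $h\equiv0$, a contradiction.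
\end{proof}

\subsection{Faster decay is impossible}

Suppose $|h(x,y)|\le ny^{1+\theta}$ for all $x$ in a set $E$ of positive measure and $0<y\le1$. To use Lusin--Privalov we need the gradient of $h$ in a full cone over a point of $E$, hence bounds for $h$ also over points not in $E$. Near a density point, at height $y$, the set $E$ fills most of each segment of length $y$. On such a segment $h(\cdot,y)$ is close to a polynomial of moderate degree, and a polynomial of moderate degree that is small on most of a segment is not much larger on all of it. The precise form of the last statement is \emph{Remez's inequality}: if $p$ is a real polynomial of degree at most $N$, $I$ a bounded interval and $M\subset I$ a measurable set with $|M|>0$, then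
\[
\sup_I|p|\le T_N\Big(\frac{2|I|}{|M|}-1\Big)\sup_M|p| ,
\]
where $T_N$ is the Chebyshev polynomial, $T_N(\cosh\tau)=\cosh N\tau$. The loss turns out to be a factor $y^{-o(1)}$, which any extra power $y^\theta$ absorbs, but which a mere $o(y)$ bound does not.

\begin{proof}[Proof of {\rm(3)}]
Normalize $|h|\le1$. Suppose the assertion fails at $x$. Then for some $\theta>0$ and $y_*\in(0,1]$ the quotient $|h(x,y)|\,y^{-1-\theta}$ is bounded for $y\le y_*$, and for $y_*\le y\le1$ it is at most $y_*^{-1-\theta}$. Since $y^{1+\theta}\le y^{1+1/n}$ for $0<y\le1$ and $n\ge1/\theta$, for large integers $n\ge1$ the point $x$ belongs to the closed set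
\[
B_n=\{x:|h(x,y)|\le n\,y^{1+1/n}\text{ for }0<y\le1\}.
\]
It therefore suffices to show $|B_n|=0$ for every $n$. Suppose $|B_n|>0$; put $E=B_n$ and $\theta=1/n$, and let $x_0\in E$ be a density point of $E$. Fix $A\ge1$. For $0<y\le1$ let
\[
\mu=ny^{1+\theta},\qquad\sigma=\frac{\big|[x_0-(A+1)y,\,x_0+(A+1)y]\setminus E\big|}y ,
\]
so that $\sigma\to0$ as $y\downarrow0$. We consider only $y$ so small that
\begin{equation}\label{ysmall}
\mu<\tfrac12,\qquad5\sqrt\sigma\le\frac\theta{2(1+\theta)} .
\end{equation}
Then $\sigma\le\frac1{100}$.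

\emph{Polynomial approximation.} Let $|x_1-x_0|\le Ay$ and $I=[x_1-\frac y2,x_1+\frac y2]$. Then $|I|=y$ and $|I\setminus E|\le\sigma|I|$. On the disc of radius $y$ about $z_1=x_1+iy$, $h$ is the real part of a power series $\sum_jb_j(z-z_1)^j$. For $0<r<y$ and $j\ge1$ its coefficients satisfy
\[
b_jr^j=\frac1\pi\int_0^{2\pi}h(z_1+re^{i\phi})e^{-ij\phi}\,d\phi ,
\]
so, letting $r\uparrow y$, $|b_j|\le2y^{-j}$. Hence $h(x,y)=\sum_jc_j(x-x_1)^j$ for $|x-x_1|<y$, with $c_j=\operatorname{Re}b_j$ and $|c_j|\le2y^{-j}$ for $j\ge1$. Let $N=\lceil\log_2(1/\mu)\rceil$ and $p(x)=\sum_{j\le N}c_j(x-x_1)^j$. On $I$,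
\[
|h(\cdot,y)-p|\le\sum_{j>N}2\cdot2^{-j}=2\cdot2^{-N}\le2\mu ,
\]
and $|h(\cdot,y)|\le\mu$ on $E$. So $|p|\le3\mu$ on $I\cap E$, while $p(x_1)=h(x_1,y)$.

\emph{Remez.} Since $|I\cap E|\ge(1-\sigma)|I|$ and $\sigma\le\frac12$, the argument of $T_N$ in Remez's inequality is at most $\frac2{1-\sigma}-1=1+\frac{2\sigma}{1-\sigma}\le1+4\sigma$, and $T_N$ is increasing on $[1,\infty)$. Write $1+4\sigma=\cosh\tau$ with $\tau\ge0$; then $\tau^2/2\le4\sigma$, so $\tau\le\sqrt{8\sigma}$ and $T_N(\cosh\tau)\le e^{N\tau}\le e^{N\sqrt{8\sigma}}$. Since $N\le1+\log_2(1/\mu)$, $\sqrt8/\ln2<5$ and $\sqrt{8\sigma}<1$,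
\[
|h(x_1,y)|=|p(x_1)|\le3\mu\,e^{N\sqrt{8\sigma}}\le3e\,\mu^{1-5\sqrt\sigma}\le3e\,\mu^{\frac{2+\theta}{2(1+\theta)}}\le3en\,y^{1+\theta/2},
\]
where the third inequality uses \eqref{ysmall}. With $C=3en$ we have shown: for all sufficiently small $y$, $|h(x_1,y)|\le Cy^{1+\theta/2}$ whenever $|x_1-x_0|\le Ay$.

\emph{The gradient.} Let $|x-x_0|\le\frac A2y$. Every $(x',y')$ in the disc of radius $\frac y4$ about $(x,y)$ satisfies $\frac34y\le y'\le\frac54y$ and $|x'-x_0|\le\frac A2y+\frac14y\le\frac34Ay\le Ay'$. So for small $y$ the gradient estimate gives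
\[
|F(x,y)|\le\frac8y\,C\big(\tfrac54y\big)^{1+\theta/2}\longrightarrow0\qquad(y\downarrow0).
\]
As $A$ is arbitrary, $F$ has nontangential limit $0$ at $x_0$, hence at almost every point of $E$. By Lusin--Privalov $F\equiv0$. Since $h(x,y)\to0$ for $x\in E$, it follows that $h\equiv0$, a contradiction.
\end{proof}

\subsection{Boundary values of bounded variation}

Here $F$ does have nontangential limits, and the heuristic argument of Section~1 becomes a proof.

\begin{proof}[Proof of {\rm(4)}]
Suppose $|Z_h\cap J|>0$. Change $f$ on a null set so that it has bounded variation on $J$ in the pointwise sense. Write $f_1=f1_J$, $f_2=f-f_1$ and $h_i=P[f_i]$. Since $f_2=0$ on $J$, $h_2$ extends harmonically across $J$ and vanishes on $J$. So $\nabla h_2$ is continuous up to $J$, and $\partial_xh_2=0$ on $J$.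

\emph{$F$ has finite nontangential limits almost everywhere on $J$.} The function $f_1$ has bounded variation on $\mathbf R$ and compact support, so its distributional derivative is a finite signed measure $\nu=\nu^+-\nu^-$. With $P$ extended to finite measures, $\partial_xh_1=P[\nu]=P[\nu^+]-P[\nu^-]$. Let $G^\pm$ be holomorphic on $\mathbf U$ with $\operatorname{Re}G^\pm=P[\nu^\pm]\ge0$. Then $\partial_xh_1-i\partial_yh_1=G^+-G^-$ up to an imaginary constant. The Cayley transform $(G^\pm-1)/(G^\pm+1)$ is bounded and holomorphic, so by Fatou's theorem it has nontangential limits almost everywhere; as it is not identically $1$, the limit is different from $1$ almost everywhere, by the uniqueness theorem of F.\ and M.\ Riesz. Hence $G^\pm$ has finite nontangential limits almost everywhere. Adding $\partial_xh_2-i\partial_yh_2$, which is continuous up to $J$, gives the claim.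

\emph{The real part of the limit is $0$ almost everywhere on $Z_h\cap J$.} By Fatou's theorem for measures, $P[\nu]$ tends nontangentially almost everywhere to the density of the absolutely continuous part of $\nu$, which equals $f_1'$ almost everywhere. Since $\partial_xh_2=0$ on $J$, $\operatorname{Re}F\to f'$ almost everywhere on $J$. Almost every point of $\{f=0\}\cap J$ is a density point of this set at which $f$ is differentiable, and there $f'=0$. As in the proof of (1), $f=0$ almost everywhere on $Z_h$. So $\operatorname{Re}F\to0$ almost everywhere on $Z_h\cap J$.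

\emph{The imaginary part of the limit is $0$ wherever the limit is finite on $Z_h\cap J$.} Let $x\in Z_h\cap J$ be a point where $F$ has a finite nontangential limit $\ell$. Since $h(x,y)\to0$ as $y\downarrow0$ and $h_y=-\operatorname{Im}F$,
\[
\frac{h(x,y)}y=\frac1y\int_0^yh_y(x,r)\,dr\longrightarrow-\operatorname{Im}\ell ,
\]
and the left side tends to $0$. So $\operatorname{Im}\ell=0$.

Thus $F$ has nontangential limit $0$ at almost every point of $Z_h\cap J$, a set of positive measure. By Lusin--Privalov $F\equiv0$, and since $h(x,y)\to0$ for $x\in Z_h$, $h\equiv0$, a contradiction.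
\end{proof}

\begin{thebibliography}{1}
\bibitem{APU} \emph{An Asymptotic Property of Univalent Mappings}, doi:10.1307/mmj/1029005000, \texttt{https://projecteuclid.org/accountAjax/Download?downloadType=journal+article\&}\\\texttt{isResultClick=True\&urlId=10.1307\%2Fmmj\%2F1029005000}.
\end{thebibliography}

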